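# Approximating continuous functions by smooth functions without critical points

## 1. Functions that ignore one coordinate

Let $E$ be a real Banach space and let $f:E\to\mathbb R$ and $\varepsilon:E\to(0,\infty)$ be continuous. We ask whether there is a $C^1$ function $g$ with $|f(x)-g(x)|\le\varepsilon(x)$ for all $x$ and with no critical point at all, that is, $g'(x)\neq0$ for every $x\in E$. The source of the question is "Density of smooth functions without critical points", https://www.logic.univie.ac.at/~dsobota/sibs/Bravo.pdf.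

Conventions: all Banach spaces are real, derivatives are Fréchet derivatives, $\mathbb N=\{1,2,\dots\}$, and $k\in\mathbb N\cup\{\infty\}$ is fixed. We write $\operatorname{supp}$ for the closed support and $B(x,r)$ for the open ball. On a product $Y\times\mathbb R$ we use the norm $\|(y,t)\|=\|y\|+|t|$, and on $\mathbb R^d$ the Euclidean norm $|\cdot|$. Everything we assume or prove about $E$ is unchanged if the norm of $E$ is replaced by an equivalent one.

To have any $C^k$ approximation of continuous functions we need smooth functions that localize.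

**Definition.** A Banach space $X$ has $C^k$ partitions of unity ($C^k$ p.o.u.) if for every open cover of $X$ there is a locally finite family of $C^k$ functions $X\to[0,1]$ with sum $1$, each of which has its closed support inside some member of the cover.

**Example.** A separable Hilbert space $X$ has $C^\infty$ p.o.u. Given an open cover, choose for each $x$ a function $\varphi_x(y)=h(\|y-x\|^2)$, with $h$ smooth, valued in $[0,1]$, equal to $1$ near $0$ and to $0$ away from $0$, so that $\operatorname{supp}\varphi_x$ lies in a member of the cover; this is smooth because $\|\cdot\|^2$ is. The open balls around $x$ on which $\varphi_x=1$ cover $X$. By the Lindelöf property countably many of them do; call the functions $\varphi_1,\varphi_2,\dots$ and put $\psi_n=\varphi_n\prod_{i<n}(1-\varphi_i)$. Near a point where $\varphi_i=1$ on a neighborhood, all $\psi_n$ with $n>i$ vanish, so the family is locally finite. Since $\sum_{i\le n}\psi_i=1-\prod_{i\le n}(1-\varphi_i)$, the sum is $1$.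

Let $X$ have $C^k$ p.o.u. We use four consequences.

**(P1)** *Every closed subspace $Y\subset X$ has $C^k$ p.o.u.* Extend the members of an open cover of $Y$ to open sets of $X$, add the open set $X\setminus Y$, take a subordinate partition of unity on $X$, and restrict it to $Y$. Functions supported in $X\setminus Y$ restrict to $0$.

**(P2)** *For every open cover $(G_i)$ there is a locally finite $C^k$ partition of unity $(\kappa_i)$ with $\operatorname{supp}\kappa_i\subset G_i$.* Assign each member of a subordinate partition to one $G_i$ that contains its support, and let $\kappa_i$ be the sum of the functions assigned to $G_i$. A union of a locally finite family of closed sets is closed, so $\operatorname{supp}\kappa_i\subset G_i$. *In particular, if $C\subset G$ with $C$ closed and $G$ open, there is a $C^k$ function $\mu:X\to[0,1]$ with $\mu=1$ on $C$ and $\operatorname{supp}\mu\subset G$:* use the cover $\{G,X\setminus C\}$ and take the function belonging to $G$; the other one vanishes on $C$.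

**(P3)** *For every continuous $\varphi:X\to\mathbb R$ there is a $C^k$ function $b\ge\varphi$.* Take $(\kappa_c)_{c\in\mathbb N}$ for the cover by the sets $\{\varphi<c\}$ and put $b=\sum_cc\,\kappa_c$. If $\kappa_c(x)\ne0$ then $c>\varphi(x)$, so $b(x)\ge\sum_c\varphi(x)\kappa_c(x)=\varphi(x)$.

**(P4)** *For continuous $f:X\to\mathbb R^d$ and $\varepsilon:X\to(0,\infty)$ there is a $C^k$ map $\tilde f$ with $|\tilde f-f|\le\varepsilon$, and there is a $C^k$ function $\tilde\varepsilon$ with $0<\tilde\varepsilon\le\varepsilon/8$.* For the first, use the cover by $U_a=\{x:|f(x)-f(a)|<\varepsilon(x)\}$, $a\in X$, and put $\tilde f=\sum_a\kappa_af(a)$; where $\kappa_a(x)\ne0$ we have $|f(a)-f(x)|<\varepsilon(x)$. For the second, approximate $\varepsilon/16$ with error at most $\varepsilon/32$; then $\varepsilon/32\le\tilde\varepsilon\le3\varepsilon/32$.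

Now the easy case: $f$ and $\varepsilon$ do not depend on one of the coordinates.

**Proposition 1.** Let $E=Y\times\mathbb R$ have $C^k$ p.o.u., and let $f(y,t)=\varphi(y)$, $\varepsilon(y,t)=e(y)$ with $\varphi:Y\to\mathbb R$ and $e:Y\to(0,\infty)$ continuous. Then there is $g\in C^k(E)$ with $|f-g|\le\varepsilon$ and $g'(x)\ne0$ for all $x\in E$.

*Proof.* By (P1) and (P4) there are $C^k$ functions $\tilde\varphi,\tilde e$ on $Y$ with $|\tilde\varphi-\varphi|\le e/8$ and $0<\tilde e\le e/8$. Put
$$g(y,t)=\tilde\varphi(y)+\tfrac1\pi\,\tilde e(y)\arctan t .$$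
Since $|\arctan t|\le\pi/2$, we get $|g-f|\le e/8+e/16<e$. Also $\partial_tg=\tilde e(y)/(\pi(1+t^2))>0$. $\square$

The function $\arctan$ is bounded and has no critical point, so a small multiple of $\arctan t$ supplies a nonzero derivative in the direction $(0,1)$, a direction in which $\tilde\varphi$ and $\tilde e$ contribute nothing. Infinite dimension played no role. What changes when $f$ does depend on $t$? The term $\partial_t\tilde f$ appears and may cancel the small positive term.

## 2. A minimum that cannot be removed, and the theorem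

In finite dimensions the general statement is false. On $\mathbb R^n$ take $f(x)=|x|^2$ and $\varepsilon=\frac14$. If $|g-f|\le\frac14$, then $g(0)\le\frac14$ while $g\ge\frac34$ on the unit sphere. By compactness $g$ has a minimum over the closed unit ball, it lies in the interior, and $g'=0$ there. So dimension must enter somewhere, and it enters in one place only.

**Theorem A.** Let $E$ be infinite-dimensional with $C^k$ p.o.u. For all continuous $f:E\to\mathbb R$ and $\varepsilon:E\to(0,\infty)$ there is $g\in C^k(E)$ with $|f(x)-g(x)|\le\varepsilon(x)$ and $g'(x)\ne0$ for every $x\in E$.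

For $k=1$ this says that the answer to the question is yes for every infinite-dimensional $E$ with $C^1$ p.o.u. The statement for $k=1$ was known for separable $E$. It was also known when $E$ contains an infinite-dimensional separable complemented subspace, even for maps into $\mathbb R^m$ with surjective derivative (Azagra, García-Bravo, Jiménez-Sevilla, 2024). Theorem A makes no assumption on subspaces. Theorem B in Section 11 treats maps into $\mathbb R^d$ and characterizes $C^k$ p.o.u.

## 3. Two maps that reproduce the easy case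

The proof of Proposition 1 needs a direction in which $\tilde f$ is stationary and some function $\eta$ is not. If $f$ depends on all coordinates, we can precompose $\tilde f$ with a map $A$ that moves points very little and whose derivative has a kernel everywhere.

**Definition.** For an open cover $\mathcal W$ of $X$, points $x,x'$ are $\mathcal W$-close if some $W\in\mathcal W$ contains both. A map $\Phi:X\to X$ is $\mathcal W$-fine if $x$ and $\Phi(x)$ are $\mathcal W$-close for all $x$.

For example, if $X=\mathbb R$ and $\mathcal W$ is the family of open intervals of length $1$, then $\Phi$ is $\mathcal W$-fine exactly when $|\Phi(x)-x|<1$ for all $x$.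

**Proposition 2.** Let $E$ have $C^k$ p.o.u. Suppose that for every open cover $\mathcal V$ of $E$ there are $C^k$ maps $A:E\to E$ and $\eta:E\to\mathbb R$ such that $A$ is $\mathcal V$-fine and for each $x\in E$ there is $u\in E$ with $A'(x)u=0$ and $\eta'(x)u\ne0$. Then the conclusion of Theorem A holds for $E$.

*Proof.* **Choice of the cover.** We want a cover on whose members $f$ and $\varepsilon$ are nearly constant. For continuous $f:E\to\mathbb R^d$ and $\varepsilon:E\to(0,\infty)$ there is an open cover $\mathcal V$ with
$$x,x'\ \mathcal V\text{-close}\ \Longrightarrow\ |f(x)-f(x')|\le\tfrac16\varepsilon(x)\quad\text{and}\quad\varepsilon(x')\le2\varepsilon(x).\tag{1}$$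
Around each $a$ take an open set on which $|f-f(a)|<\varepsilon(a)/16$ and $|\varepsilon-\varepsilon(a)|<\varepsilon(a)/4$. For $x,x'$ in it, $\varepsilon(a)<\frac43\varepsilon(x)$, so $|f(x)-f(x')|<\frac18\varepsilon(a)<\frac16\varepsilon(x)$ and $\varepsilon(x')<\frac54\varepsilon(a)<\frac53\varepsilon(x)$. Here $d=1$ is needed; general $d$ is for later.

**The function.** Let $d=1$, take $A,\eta$ for this $\mathcal V$, and $\tilde f,\tilde\varepsilon$ from (P4) with $|\tilde f-f|\le\varepsilon/8$ and $0<\tilde\varepsilon\le\varepsilon/8$. Put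
$$g(x)=\tilde f(A(x))+\tfrac1\pi\,\tilde\varepsilon(A(x))\arctan\eta(x).$$
Then $g\in C^k(E)$, and by (1), since $x$ and $A(x)$ are $\mathcal V$-close,
$$|g(x)-f(x)|\le\tfrac18\varepsilon(A(x))+\tfrac16\varepsilon(x)+\tfrac1{16}\varepsilon(A(x))\le\big(\tfrac14+\tfrac16+\tfrac18\big)\varepsilon(x)<\varepsilon(x).$$

**No critical point.** Given $x$, take $u$ as in the hypothesis. By the chain rule $\tilde f\circ A$ and $\tilde\varepsilon\circ A$ have derivative $0$ at $x$ along $u$. Hence
$$g'(x)u=\frac{\tilde\varepsilon(A(x))}\pi\cdot\frac{\eta'(x)u}{1+\eta(x)^2}\ne0.\qquad\square$$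

So Theorem A follows once $A$ and $\eta$ are built. Proposition 2 does not use the dimension, so in $\mathbb R^n$ such pairs cannot exist for all covers. It is useful to keep this in mind as a test for every construction we try.

## 4. Staircases and the set where they climb

Write $E=Y\times\mathbb R$. Suppose, for the moment, that points $(y,t),(y',t')$ are close enough when $y'$ is near $y$ and $t,t'$ lie in the same interval $[m,m+1]$; Section 8 will arrange this.

The first thing to try is $A(y,t)=(y,r(t))$ and $\eta(y,t)=t$, where $r$ is a smooth staircase: $r(t)=m$ for $t$ near the integer $m$, with a rise from $m$ to $m+1$ in a short interval $m+J$, $J\subset(\frac38,\frac58)$. The vector $u=(0,1)$ works wherever $r'(t)=0$. It fails exactly at points where the staircase climbs, hence only on the bad set $\bigcup_mY\times(m+J)$.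

One then tries to avoid the bad set: find a $C^k$ map $D:E\to E$ close to the identity, with all derivatives invertible, whose image misses the bad set, and replace $A$ by $A\circ D$ and $\eta$ by $\eta\circ D$. The vector $D'(x)^{-1}(0,1)$ would work at every $x$. But no such $D$ exists for this bad set. The set $D(E)$ is connected and would miss $Y\times J$, so it would lie on one side of it; yet points with very negative $t$ and points with very large $t$ land on different sides if $D$ changes $t$ by at most $1$.

The repair is to let the staircase climb at different heights above different parts of $Y$, so that the bad set no longer separates. In the plane, with $Y=\mathbb R$ and $\kappa_1+\kappa_2=1$, where $\operatorname{supp}\kappa_1\subset(-\infty,1]$ and $\operatorname{supp}\kappa_2\subset[-1,\infty)$, the function $r=\kappa_1(y)\theta_1(t)+\kappa_2(y)\theta_2(t)$ can climb only in $(-\infty,1]\times J_1\cup[-1,\infty)\times J_2$, where $\theta_i$ climbs in $J_i$. If $J_1$ lies below $J_2$, one passes through the complement by crossing the height $J_1$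 at some $y>1$, moving left between the two heights, and crossing $J_2$ at some $y<-1$.

Fix pairwise disjoint open intervals $I_j\subset(\frac38,\frac58)$, $j\in\mathbb N$ (for instance $I_j=(\frac38+\frac1{8(j+1)},\frac38+\frac1{8j})$), and nondegenerate compact intervals $J_j,J_j^+$ with $J_j\subset\operatorname{int}J_j^+\subset J_j^+\subset I_j$. Let $\theta_j:\mathbb R\to[0,1]$ be $C^\infty$, equal to $0$ to the left of $J_j$ and to $1$ to the right of it, with $\operatorname{supp}\theta_j'\subset J_j$.

**Lemma 3.** For each $m\in\mathbb Z$ let $(\kappa_{m,j})_{j\in\mathbb N}$ be a locally finite $C^k$ partition of unity on $Y$, and let $C_{m,j}=\operatorname{supp}\kappa_{m,j}$. Define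
$$r(y,t)=m+\sum_j\kappa_{m,j}(y)\,\theta_j(t-m),\qquad t\in[m,m+1],\ m\in\mathbb Z.\tag{2}$$
Then $r$ is a well-defined $C^k$ function on $Y\times\mathbb R$, $r(y,t)\in[m,m+1]$ for $t\in[m,m+1]$, and
$$\partial_tr(y,t)=0\quad\text{whenever}\quad(y,t)\notin\bigcup_{m,j}C_{m,j}\times(m+J_j).\tag{3}$$

*Proof.* The sums are locally finite in $y$, and $0\le\theta_j\le1$ gives the range. All $\theta_j$ vanish on $(-\infty,\frac38]$ and equal $1$ on $[\frac58,\infty)$, so $r=m$ for $t\in[m,m+\frac38]$ and $r=m+1$ for $t\in[m+\frac58,m+1]$. Hence the definitions agree at integers, and near $t=m$ the function is constant. If $\partial_tr(y,t)\ne0$ with $t\in[m,m+1]$, then $\kappa_{m,j}(y)\theta_j'(t-m)\ne0$ for some $j$, so $y\in C_{m,j}$ and $t\in m+J_j$. $\square$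

It remains to find $D$, close to the identity and with invertible derivatives, that avoids all the slabs $C_{m,j}\times(m+J_j)$. By the test from Section 3 this is impossible in $\mathbb R^n$ for arbitrary covers, so here infinite dimension has to be used. We may still choose the sets $C_{m,j}$ to our advantage.

## 5. Pushing a slab along a path that has no limit

Here is the mechanism for a single slab in $\ell_2\times\mathbb R$. Let $C=\{\|y\|\le\frac1{16}\}$, $G=\{\|y\|<\frac18\}$, and let $a_0<a_1<a_2<c_1<c_2$. We want to avoid $C\times[a_2,c_1]$ by a map that is the identity outside the heights $(a_0,c_2)$.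

Start without the last condition. Let $\mu:\ell_2\to[0,1]$ be smooth with $\mu=1$ on $C$ and $\operatorname{supp}\mu\subset G$. Let $\beta:\mathbb R\to(-\infty,a_2)$ be smooth with $0<\beta'\le1$ and $\beta(t)=t$ for $t\le a_1$. The map
$$S(y,t)=\big(y,(1-\mu(y))t+\mu(y)\beta(t)\big)$$
has triangular invertible derivatives, and it avoids the whole column $C\times[a_2,\infty)$. But it moves points at arbitrarily great heights, since the column goes on for ever.

Now bend the column above the height $c_1$: replace it by $\{(y+q(t),t):y\in C,\ t<c_2\}$, where $q(t)=0$ for $t\le c_1$ and $q$ runs, as $t\uparrow c_2$, through infinitely many basis vectors. With the shear $\Sigma(y,t)=(y+q(t),t)$ we use $\Sigma\circ S\circ\Sigma^{-1}$ at heights below $c_2$ and the identity at heights $t\ge c_2$. The question is whether the two fit together at a point $(y_0,c_2)$. Let $e_n$ be the unit vectors, and let $q(t)=P(s)$, where $s\to\infty$ as $t\uparrow c_2$ and, for $n\le s\le n+1$, $P(s)$ is a convex combination of $e_n$ and $e_{n+1}$. One of the coordinates $n,n+1$ of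 $P(s)$ is at least $\frac12$. The coordinates of $y_0$ tend to $0$. So if $\|y-y_0\|<\frac18$ and $n$ is so large that the coordinates of $y_0$ from the $n$-th on are at most $\frac18$ in absolute value, then $y-P(s)$ has a coordinate of absolute value at least $\frac12-\frac14=\frac14$. Hence $y-q(t)\notin G$ and $\mu(y-q(t))=0$. The conjugated map is the identity near $(y_0,c_2)$: the column leaves every neighborhood before it reaches the height $c_2$.

This is exactly what fails in $\mathbb R^n$. A bounded path $q(t)$, $t\uparrow c_2$, has a cluster point $y_*=\lim q(t_i)$, $t_i\uparrow c_2$. Then $y_*-q(t_i)\to0$, so $\mu(y_*-q(t_i))=1$ for large $i$, and the map sends $(y_*,t_i)$ to height $\beta(t_i)<a_2$ but fixes $(y_*,c_2)$. It is not continuous.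

For a general $Y$ and infinitely many slabs there are four demands. We need functionals $x_n^*$ with $x_n^*(y)\to0$ for every $y$ that see the path. The set $G$ must be small in the tail coordinates, or the path will not leave it. The path must be short, because $D$ has to be close to the identity. And the swept tubes must be locally finite, or the maps for different slabs cannot be glued.

## 6. Weak$^*$-null sequences and bounded paths

In $\ell_2$ or $c_0$ the coordinate functionals have norm one and tend to $0$ at every point. In $\ell_\infty$ they do not: evaluate them at $(1,1,1,\dots)$. The following theorem provides a substitute in every space.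

**Josefson–Nissenzweig theorem** (Josefson 1975, Nissenzweig 1975; see Diestel, *Sequences and Series in Banach Spaces*, Ch. XII). For every infinite-dimensional Banach space $Y$ there is a sequence of norm-one functionals in $Y^*$ that converges weak$^*$ to $0$.

**Lemma 4.** Every infinite-dimensional Banach space $Y$ has sequences $(x_n^*)_{n\ge1}\subset Y^*$ and $(e_n)_{n\ge1}\subset Y$ with $\|x_n^*\|=1$, $x_n^*\to0$ weak$^*$, $\|e_n\|\le3$, $x_n^*(e_n)=1$, $x_i^*(e_n)=0$ for $i<n$, and $|x_i^*(e_n)|\le\frac18$ for $i>n$.

*Proof.* Let $(y_j^*)$ be a weak$^*$-null sequence of norm-one functionals.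

**Step 1.** We show that the sequence stays away from every finite-dimensional space: if $F\subset Y^*$ is a finite-dimensional subspace, then $\delta:=\liminf_j\operatorname{dist}(y_j^*,F)\ge\frac12$. Choose $f_j\in F$ with $\|y_j^*-f_j\|=\operatorname{dist}(y_j^*,F)\le1$, so $\|f_j\|\le2$. Along a subsequence the distances tend to $\delta$ and $f_j\to f\in F$ in norm. Then $\|y_j^*-f\|\to\delta$ along the subsequence, so $\|f\|\ge1-\delta$. On the other hand $y_j^*-f_j\to-f$ weak$^*$, so weak$^*$ lower semicontinuity of the norm gives $\|f\|\le\delta$. Hence $1-\delta\le\delta$.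

**Step 2.** We choose $x_n^*=y^*_{j_n}$ and $e_n$ inductively, with $j_1<j_2<\cdots$. Let $F=\operatorname{span}(x_1^*,\dots,x_{n-1}^*)$. By Step 1, and since $y_j^*(e_i)\to0$ for each $i<n$, we can take $j_n$ so large that $\operatorname{dist}(x_n^*,F)>\frac13$ and $|y_j^*(e_i)|\le\frac18$ for all $j\ge j_n$ and $i<n$. The latter gives the last property in the lemma. Let $F_\perp=\bigcap_{i<n}\ker x_i^*$. A functional that vanishes on $F_\perp$ is a linear combination of $x_1^*,\dots,x_{n-1}^*$, hence in $F$. By Hahn–Banach there is $z^*\in Y^*$ that agrees with $x_n^*$ on $F_\perp$ and has $\|z^*\|=\|x_n^*|_{F_\perp}\|$. Then $x_n^*-z^*\in F$, so $\|x_n^*|_{F_\perp}\|\ge\operatorname{dist}(x_n^*,F)>\frac13$. So there is a unit vector $v\in F_\perp$ with $x_n^*(v)>\frac13$, and $e_n=v/x_n^*(v)$ satisfies $e_n\in F_\perp$, $x_n^*(e_n)=1$, $\|e_n\|\le3$. $\square$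

**Paths.** Fix such sequences. Let $\vartheta:[0,1]\to[0,1]$ be $C^\infty$, $0$ near $0$ and $1$ near $1$. For an integer $N\ge0$ define $P_N:[N,\infty)\to Y$ by
$$P_N(s)=\vartheta(s-N)\,e_{N+1}\quad(N\le s\le N+1),$$
$$P_N(s)=(1-\vartheta(s-n))\,e_n+\vartheta(s-n)\,e_{n+1}\quad(n\le s\le n+1,\ n\ge N+1).$$
Near each integer $n>N$ the path is constantly $e_n$, so $P_N$ is $C^\infty$. It vanishes near $s=N$, $\|P_N\|\le3$, and $x_i^*(P_N(s))=0$ for $1\le i\le N$, because only $e_n$ with $n>N$ occur. Moreover
$$\max\{x_n^*(P_N(s)),\,x_{n+1}^*(P_N(s))\}\ge\tfrac14\qquad(n\le s\le n+1,\ n\ge N+1).\tag{4}$$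
Indeed, with $\sigma=\vartheta(s-n)$ we have $x_n^*(P_N(s))=1-\sigma$, as $x_n^*(e_{n+1})=0$, and $x_{n+1}^*(P_N(s))\ge\sigma-\frac18$. If $\sigma\le\frac34$ the first is at least $\frac14$; otherwise the second is at least $\frac58$.

## 7. The removal lemma

The lemma below says that the pieces of $Y$ can be chosen so that all slabs are removable at once by a small displacement. For Theorem A we need only the map $D_1$; the parameter $\lambda$ is for Theorem B.

**Lemma 5.** Let $Y$ be infinite-dimensional with $C^k$ p.o.u., $X=Y\times\mathbb R$, and let $\delta_m:Y\to(0,1]$ $(m\in\mathbb Z)$ be $1$-Lipschitz. There are open sets $G_{m,j}\subset Y$ $(m\in\mathbb Z,\ j\in\mathbb N)$ such that for each $m$ the family $(G_{m,j})_j$ is a locally finite cover of $Y$, with the following property. For all closed $C_{m,j}\subset G_{m,j}$ there is a $C^k$ map $\mathbb R\times X\to X$, $(\lambda,x)\mapsto D_\lambda(x)$, such that: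

- (a) $D_\lambda=\mathrm{id}$ for $\lambda\le0$, $D_\lambda=D_1$ for $\lambda\ge1$, and every derivative $D_\lambda'(x):X\to X$ is an isomorphism;
- (b) if $t\in m+I_j$ and $D_\lambda(y,t)=(y',t')$, then $t'\in m+I_j$ and $\|y'-y\|<\delta_m(y)$; if $t\notin\bigcup_{m,j}(m+I_j)$, then $D_\lambda(y,t)=(y,t)$;
- (c) $D_1(X)\cap\big(C_{m,j}\times(m+J_j^+)\big)=\emptyset$ for all $m,j$.

*Proof.* **Step 1: the sets $G_{m,j}$.** We choose pieces on which $\delta_m$ is known up to a factor and the tail coordinates are small compared with $\delta_m$. For $N\ge0$ put $T_N(y)=\sup_{n>N}|x_n^*(y)|$. Since $\|x_n^*\|=1$, $T_N$ is $1$-Lipschitz, and $T_N(y)\downarrow0$ as $N\to\infty$. Put $\rho_p=2^{-p-10}$. For integers $p\ge-1$, $N\ge0$ let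
$$G^m_{p,N}=\big\{y:\ 2^{-p-2}<\delta_m(y)<2^{-p},\quad T_N(y)<\rho_p,\quad\text{and }|x_N^*(y)|>\tfrac12\rho_p\text{ if }N\ge1\big\}.$$
The third condition is there for local finiteness. These sets are open by continuity. For fixed $m$ they cover $Y$: given $y$, choose $p\ge-1$ with $2^{-p-2}<\delta_m(y)<2^{-p}$ (these intervals cover $(0,1]$) and the least $N$ with $T_N(y)<\rho_p$. If $N\ge1$, then $T_{N-1}(y)\ge\rho_p>T_N(y)$, and $T_{N-1}=\max(|x_N^*|,T_N)$ forces $|x_N^*(y)|\ge\rho_p$.

Enumerate the pairs $(p,N)$ by $j\in\mathbb N$ once and for all, and write $G_{m,j}=G^m_{p,N}$. Let $Q_j=16\rho_pP_N([N,\infty))$ be the scaled path. Then $0\in Q_j$, every $q\in Q_j$ has $\|q\|\le48\rho_p<64\rho_p=2^{-p-4}$, and $x_i^*=0$ on $Q_j$ for $1\le i\le N$.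

**Step 2: the swept pieces are locally finite.** We show that for each $m$ the family $(G_{m,j}+Q_j)_j$ is locally finite; as $0\in Q_j$, so is then $(G_{m,j})_j$. Let $y_0\in Y$, $0<r\le\delta_m(y_0)/2$, and suppose that $y'=y+q\in B(y_0,r)$ with $y\in G^m_{p,N}$ and $q\in Q_j$. As $\delta_m$ is $1$-Lipschitz, $|\delta_m(y')-\delta_m(y)|<2^{-p-4}$, so
$$2^{-p-3}<\delta_m(y')<2^{-p+1}.$$
Since $\delta_m(y')\in[\frac12\delta_m(y_0),\frac32\delta_m(y_0)]$, only finitely many $p$ occur. Shrink $r$ so that also $r\le\rho_p/8$ for these finitely many $p$. If $N\ge1$, then $x_N^*(y')=x_N^*(y)$ because $x_N^*$ vanishes on $Q_j$; so $|x_N^*(y_0)|\ge|x_N^*(y)|-r>\frac12\rho_p-\frac18\rho_p>\frac14\rho_p$. Since $x_N^*(y_0)\to0$ as $N\to\infty$, only finitely many $N$ occur for each of these $p$.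

**Step 3: the map for one slab.** We carry out Section 5 for one pair $(m,j)$, $j\leftrightarrow(p,N)$. Translating in $t$ by $m$, we write the formulas as if $m=0$ in the $t$-coordinate. Let $I_j=(a_0,c_3)$, $J_j^+=[a_2,c_1]$, and choose $a_1,c_2$ with
$$a_0<a_1<a_2<c_1<c_2<c_3.$$
Let $\beta:\mathbb R\to\mathbb R$ be $C^\infty$ with $0<\beta'\le1$, $\beta(t)=t$ for $t\le a_1$, and $\beta<a_2$ everywhere (let $\beta'$ be $1$ up to $a_1$ and then decrease fast enough to have integral less than $a_2-a_1$ over $[a_1,\infty)$). Let $q(t)=0$ for $t\le c_1$ and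
$$q(t)=16\rho_p\,P_N\Big(N+\frac{t-c_1}{c_2-t}\Big)\qquad(c_1\le t<c_2).$$
As $P_N$ vanishes near $N$, $q$ is $C^\infty$ on $(-\infty,c_2)$, with values in $Q_j$. By (P2) let $\mu:Y\to[0,1]$ be $C^k$ with $\mu=1$ on $C_{m,j}$ and $\operatorname{supp}\mu\subset G_{m,j}$. Let $\ell:\mathbb R\to[0,1]$ be $C^\infty$ with $\ell=0$ on $(-\infty,0]$ and $\ell=1$ on $[1,\infty)$. Define, for $a_0<t<c_2$,
$$D_\lambda^{(m,j)}(y,t)=\big(y-q(t)+q(\zeta),\ \zeta\big),\qquad\zeta=t-\ell(\lambda)\,\mu(y-q(t))\,(t-\beta(t)),\tag{5}$$
and $D_\lambda^{(m,j)}=\mathrm{id}$ for $t\notin(a_0,c_2)$. For $a_0<t<c_2$ we have $a_0=\beta(a_0)<\beta(t)\le\zeta\le t<c_2$, so $q(\zeta)$ makes sense.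

**Step 4: the derivatives of this map are isomorphisms on $Y\times(a_0,c_2)$.** There $D^{(m,j)}_\lambda=\Sigma\circ S_\lambda\circ\Sigma^{-1}$, where $\Sigma(y,t)=(y+q(t),t)$ is a diffeomorphism of $Y\times(a_0,c_2)$ with inverse $(y,t)\mapsto(y-q(t),t)$, and
$$S_\lambda(y,t)=\big(y,\ (1-\ell(\lambda)\mu(y))\,t+\ell(\lambda)\mu(y)\,\beta(t)\big).$$
The derivative of $S_\lambda$ is triangular: the $Y$-block is the identity, and the $\partial_t$-entry is $(1-\ell\mu)+\ell\mu\beta'>0$. Hence it is an isomorphism.

**Step 5: this map is $C^k$ on $\mathbb R\times X$.** On $\mathbb R\times Y\times(a_0,c_2)$ formula (5) is $C^k$ jointly in $(\lambda,y,t)$. For $t\le a_1$ we have $\beta(t)=t$, so the map is the identity there, and there is no problem at $t=a_0$. Consider a point $(y_0,c_2)$. Let $\|y-y_0\|<\rho_p$, and let $t<c_2$ be so close to $c_2$ that $s=N+\frac{t-c_1}{c_2-t}$ lies in some $[n,n+1]$ with $n\ge N+1$ so large that $|x_i^*(y_0)|\le\rho_p$ for all $i\ge n$. By (4) there is $i\in\{n,n+1\}$ with $x_i^*(q(t))\ge4\rho_p$, while $|x_i^*(y)|\le2\rho_p$.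 So $|x_i^*(y-q(t))|\ge2\rho_p$ with $i>N$, whence $T_N(y-q(t))\ge2\rho_p$, $y-q(t)\notin G_{m,j}$, and $\mu(y-q(t))=0$. By (5), $\zeta=t$ and the map is the identity at $(y,t)$. So it is the identity on a neighborhood of $(y_0,c_2)$ that does not depend on $\lambda$.

Altogether $D^{(m,j)}:\mathbb R\times X\to X$ is $C^k$, all derivatives $(D^{(m,j)}_\lambda)'(x)$ are isomorphisms, the map is the identity for $t\notin(a_1,c_2)$, and it sends $Y\times I_j$ into itself.

**Step 6: it moves points by little.** Suppose $D^{(m,j)}_\lambda(y,t)=(y',t')\ne(y,t)$. Then $a_0<t<c_2$ and $\zeta\ne t$, so $\mu(y-q(t))\ne0$ and $y-q(t)\in G_{m,j}$. Since $\|q(t)\|<2^{-p-4}$,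
$$\delta_m(y)>2^{-p-2}-2^{-p-4}>2^{-p-3}=128\rho_p>96\rho_p\ge\|q(\zeta)-q(t)\|=\|y'-y\|.$$
Also $y\in G_{m,j}+Q_j$, which is needed for gluing.

**Step 7: it avoids the slab.** Suppose $D^{(m,j)}_1(y,t)=(y',t')$ with $t'\in J_j^+=[a_2,c_1]$ and $y'\in C_{m,j}$. If $t\ge c_2$ then $t'=t>c_1$; if $t\le a_0$ then $t'=t<a_2$; both are impossible. So $a_0<t<c_2$ and $t'=\zeta\le c_1$, hence $q(\zeta)=0$ and $y'=y-q(t)\in C_{m,j}$. Then $\mu(y-q(t))=1$, and $\ell(1)=1$ gives $t'=\beta(t)<a_2$, a contradiction.

**Step 8: gluing.** We return to all $m,j$. Put $D_\lambda=D_\lambda^{(m,j)}$ on $Y\times(m+I_j)$ and $D_\lambda=\mathrm{id}$ elsewhere. The sets $Y\times(m+I_j)$ are open and pairwise disjoint, and $D_\lambda$ maps each of them, and the complement of their union, into itself. Near a point of $Y\times(m+I_j)$, $D_\lambda$ equals $D_\lambda^{(m,j)}$. Let $(y_0,t_0)$ lie in none of these sets. By Step 6, $D_\lambda^{(m,j)}$ differs from the identity for some $\lambda$ only inside $(G_{m,j}+Q_j)\times(m+I_j)$. Near $t_0$ only finitely many $m$ matter, so by Step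 2 there is a neighborhood of $(y_0,t_0)$ on which only finitely many of the maps $D^{(m,j)}_\lambda$ differ from the identity for some $\lambda$. Each of these is the identity near $(y_0,t_0)$, because it is the identity off $Y\times(m+(a_1,c_2))$, where $a_1,c_2$ belong to $j$, and $m+[a_1,c_2]\subset m+I_j\not\ni t_0$. So $D_\lambda=\mathrm{id}$ near $(y_0,t_0)$ for all $\lambda$. Hence $D$ is $C^k$; (a) follows from Steps 3 to 5 and (b) from Steps 5 and 6. For (c), if $D_1(x)\in C_{m,j}\times(m+J_j^+)$, then $D_1(x)\in Y\times(m+I_j)$, so $x$ lies there too, contradicting Step 7. $\square$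

## 8. Making vertical segments of length three small

The staircases move points vertically by up to $1$, while an arbitrary cover may have tiny members. We stretch the $t$-coordinate, by an amount that depends on the point.

**(P5)** For an open cover $\mathcal W$ of a Banach space $X$ put
$$\omega(x)=\min\{1,\ \sup\{r>0:\ \exists W\in\mathcal W,\ B(x,r)\subset W\}\}\in(0,1].$$
*It is $1$-Lipschitz*, since $B(x,r)\subset W$ and $\|x-x'\|=s<r$ imply $B(x',r-s)\subset W$. *If $r<\omega(x)$, then $B(x,r)$ lies in a member of $\mathcal W$*; in particular $\|x-x'\|<\omega(x)$ implies that $x,x'$ are $\mathcal W$-close.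

For example, if $\mathcal W=\{X\}$ then $\omega=1$.

**Lemma 6.** Let $Y\times\mathbb R$ have $C^k$ p.o.u. and let $\mathcal V$ be an open cover of it. There is a $C^k$ diffeomorphism $\Theta(y,t)=(y,\tau(y,t))$ of $Y\times\mathbb R$ such that for $\mathcal W=\Theta(\mathcal V)$ every segment $\{y\}\times[\alpha,\alpha+3]$ lies in some $W\in\mathcal W$. For such $\mathcal W$ the functions
$$\sigma_m(y)=\min\{1,\ \sup\{r>0:\ \exists W\in\mathcal W,\ B(y,r)\times[m-1,m+2]\subset W\}\}\qquad(m\in\mathbb Z)$$
are $1$-Lipschitz with values in $(0,1]$; and if $\|y-y'\|<\sigma_m(y)$ and $t,t'\in[m-1,m+2]$, then $(y,t)$ and $(y',t')$ are $\mathcal W$-close.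

*Proof.* **Step 1: the diffeomorphism.** Take $\omega$ from (P5) for $\mathcal V$ and, by (P3), a $C^k$ function $b\ge8/\omega$; so $b\ge8$. Put
$$\tau(y,t)=\int_0^tb(y,s)\,ds=\int_0^1t\,b(y,ts)\,ds .$$
We check that $\tau$ is $C^k$. The integrand $h(x,s)$, $x=(y,t)$, and its $x$-derivatives up to order $k$ are continuous in $(x,s)$, hence, by compactness of $[0,1]$, continuous in $x$ uniformly in $s$. If $h'$ is the first $x$-derivative, then
$$\Big\|\int_0^1\big(h(x+v,s)-h(x,s)-h'(x,s)v\big)ds\Big\|\le\|v\|\sup_{s,\ \|w\|\le\|v\|}\|h'(x+w,s)-h'(x,s)\|=o(\|v\|),$$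
so one may differentiate under the integral, the derivative is continuous, and one repeats this for the higher orders. Next, $\partial_t\tau=b\ge8$, so each $\tau(y,\cdot)$ is a bijection of $\mathbb R$, and $\Theta$ is a bijection. Its derivative $(w,s)\mapsto(w,\partial_y\tau\,w+b\,s)$ is invertible. By the inverse function theorem $\Theta$ is a $C^k$ diffeomorphism.

**Step 2: segments.** The segment $\{y\}\times[\alpha,\alpha+3]$ is the $\Theta$-image of some $\{y\}\times[t_1,t_1+l]$ with $\int_{t_1}^{t_1+l}b(y,s)\,ds=3$. Let $x=(y,t_1)$. On that segment $\omega\le\omega(x)+l$, so $b\ge8/(\omega(x)+l)$ and $3\ge8l/(\omega(x)+l)$, that is, $l\le\frac35\omega(x)$. So the segment lies in $B(x,\frac45\omega(x))$, which by (P5) lies in a member of $\mathcal V$.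

**Step 3: the functions $\sigma_m$.** Some open $W\in\mathcal W$ contains the compact set $\{y\}\times[m-1,m+2]$, hence also some $B(y,r)\times[m-1,m+2]$; so $\sigma_m(y)>0$. If $B(y,r)\times[m-1,m+2]\subset W$ and $\|y-y'\|=s<r$, then $B(y',r-s)\times[m-1,m+2]\subset W$, which gives the Lipschitz property. Finally, if $\|y-y'\|<\sigma_m(y)$, choose $r>\|y-y'\|$ and $W$ with $B(y,r)\times[m-1,m+2]\subset W$; this $W$ contains $(y,t)$ and $(y',t')$. $\square$

## 9. Proof of Theorem A

**Step 1: coordinates.** We split off one coordinate. Let $Y$ be the kernel of a nonzero continuous functional $\phi$ on $E$, and let $\phi(e)=1$. Then $(y,t)\mapsto y+te$ is an isomorphism of $Y\times\mathbb R$ onto $E$, so after an equivalent renorming $E=Y\times\mathbb R$. The space $Y$ is infinite-dimensional and has $C^k$ p.o.u. by (P1). By Proposition 2 it is enough to find, for a given open cover $\mathcal V$ of $E$, a pair $(A,\eta)$ as described there.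

**Step 2: reduction to a straightened cover.** Let $\Theta$, $\mathcal W=\Theta(\mathcal V)$ and $\sigma_m$ be as in Lemma 6. Suppose $(A_1,\eta_1)$ is a pair for $\mathcal W$. Put $A=\Theta^{-1}\circ A_1\circ\Theta$ and $\eta=\eta_1\circ\Theta$. Since $\Theta(x)$ and $A_1(\Theta(x))$ lie in a common $\Theta(V)$, the points $x$ and $A(x)$ lie in $V$. If $u_1$ is the vector for $(A_1,\eta_1)$ at $\Theta(x)$, then $u=\Theta'(x)^{-1}u_1$ satisfies $A'(x)u=0$ and $\eta'(x)u=\eta_1'(\Theta(x))u_1\ne0$. So we need a pair only for $\mathcal W$.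

**Step 3: choices, in the right order.** Apply Lemma 5 with $\delta_m=\sigma_m$; this gives the sets $G_{m,j}$. For each $m$ take by (P2) a $C^k$ partition of unity $(\kappa_{m,j})_j$ on $Y$ with $C_{m,j}:=\operatorname{supp}\kappa_{m,j}\subset G_{m,j}$. Let $D=D_1$ be the map that Lemma 5 gives for these $C_{m,j}$, let $r$ be the function (2) of Lemma 3, and put
$$R(y,t)=(y,r(y,t)),\qquad A=R\circ D,\qquad\eta(x)=\text{the }\mathbb R\text{-coordinate of }D(x).$$
These are $C^k$ maps.

**Step 4: $A$ is $\mathcal W$-fine.** Let $x=(y,t)$ with $t\in[m,m+1]$. By Lemma 5(b), $D(x)=(y',t')$ with $\|y'-y\|<\sigma_m(y)$ and $t'\in[m,m+1]$. By Lemma 3, $A(x)=(y',t'')$ with $t''=r(y',t')\in[m,m+1]$. By Lemma 6, $x$ and $A(x)$ are $\mathcal W$-close.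

**Step 5: the direction $u$.** Let $u=D'(x)^{-1}(0,1)$. By Lemma 5(c), $D(x)$ lies in no $C_{m,j}\times(m+J_j^+)$, hence in no $C_{m,j}\times(m+J_j)$, so (3) gives $\partial_tr(D(x))=0$. Therefore
$$A'(x)u=R'(D(x))(0,1)=(0,\partial_tr(D(x)))=0,\qquad\eta'(x)u=1 .$$
So $(A,\eta)$ is a pair for $\mathcal W$, and Theorem A follows from Proposition 2. $\blacksquare$

With $k=1$ the statement in the question is true.

## 10. Countably many directions, smooth boundaries, and a limit on $\|g'\|$

**Addendum to Theorem A.** There is a countable-dimensional linear subspace $Z\subset E$, independent of $f$ and $\varepsilon$, such that $g$ can be chosen with $g'(x)|_Z\ne0$ for all $x$.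

*Proof.* Fix $E=Y\times\mathbb R$ and the sequence $(e_n)$, and let $Z=\operatorname{span}\{(0,1),(e_n,0):n\in\mathbb N\}$. The vector used in the proof is $\Theta'(x)^{-1}D'(\Theta(x))^{-1}(0,1)$. Where $D$ is not locally the identity, it is locally $\Sigma\circ S_1\circ\Sigma^{-1}$ (up to a translation in $t$). The derivatives of $\Sigma^{\pm1}$ are $(w,s)\mapsto(w\pm s\,q'(t),s)$ with $q'(t)\in\operatorname{span}\{e_n\}$. The inverses of the derivatives of $S_1$ and the derivatives of $\Theta^{-1}$ have the form $(w,s)\mapsto(w,\cdot)$. All of these map $Z$ into $Z$, so $u\in Z$, and $g'(x)u\ne0$. $\square$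

**Corollary 7.** If $E$ is infinite-dimensional with $C^k$ p.o.u. and $C\subset U$ with $C$ closed and $U$ open, there is an open $W$ with $C\subset W\subset\overline W\subset U$ whose boundary is empty or a closed $C^k$ hypersurface of codimension one.

*Proof.* Let $f:E\to[0,1]$ be continuous, $1$ on $C$ and $0$ off $U$. Take $g$ from Theorem A with $|g-f|\le\frac14$ and let $W=\{g>\frac12\}$. On $C$ we have $g\ge\frac34$, and off $U$ we have $g\le\frac14$, so $C\subset W$ and $\overline W\subset\{g\ge\frac12\}\subset U$. As $g'\ne0$ everywhere, every point of $\{g=\frac12\}$ is a limit of points of $W$, so $\partial W=\{g=\frac12\}$. By the implicit function theorem this set is empty or a $C^k$ hypersurface. $\square$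

**Remark.** One cannot strengthen $g'(x)\ne0$ to $\inf_x\|g'(x)\|>0$. If $f$ and $\varepsilon$ are bounded, then $g$ is bounded below, and Ekeland's variational principle gives $\inf_x\|g'(x)\|=0$.

## 11. Surjective derivatives into $\mathbb R^d$

**Theorem B.** For an infinite-dimensional Banach space $E$ the following are equivalent:

1. $E$ has $C^k$ p.o.u.;
2. for every $d\in\mathbb N$ and all continuous $f:E\to\mathbb R^d$, $\varepsilon:E\to(0,\infty)$ there is a $C^k$ map $g:E\to\mathbb R^d$ with $|f-g|\le\varepsilon$ and $g'(x):E\to\mathbb R^d$ surjective for all $x\in E$;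
3. for every continuous $f:E\to[0,1]$ there is $g\in C^k(E)$ with $|f-g|\le\frac14$.

*Proof that 2 implies 3.* Take $d=1$ and $\varepsilon=\frac14$. $\square$

*Proof that 3 implies 1.* Let $\mathcal U$ be an open cover of $E$. By paracompactness and normality there are a locally finite open refinement $(U_\alpha)$, closed sets $C_\alpha$ that cover $E$, and open sets $W_\alpha$ with $C_\alpha\subset W_\alpha\subset\overline{W_\alpha}\subset U_\alpha$. Let $f_\alpha:E\to[0,1]$ be continuous, $1$ on $C_\alpha$ and $0$ off $W_\alpha$, and let $g_\alpha\in C^k(E)$ with $|g_\alpha-f_\alpha|\le\frac14$. Let $\theta:\mathbb R\to[0,1]$ be $C^\infty$, $0$ on $(-\infty,\frac14]$ and $1$ on $[\frac34,\infty)$. Then $\varphi_\alpha=\theta\circ g_\alpha$ is $1$ on $C_\alpha$, where $g_\alpha\ge\frac34$, and $0$ off $W_\alpha$, where $g_\alpha\le\frac14$. So $\operatorname{supp}\varphi_\alpha\subset\overline{W_\alpha}\subset U_\alpha$. The sum $\sum_\beta\varphi_\beta$ is locally finite and at least $1$, and the functions $\varphi_\alpha/\sum_\beta\varphi_\beta$ form the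 required partition. $\square$

It remains to prove that 1 implies 2. Now $d$ directions must be killed at once, and we add them one at a time. At each integer height $m$ we place a map $R_m$ of the previous stage, and interpolate between $R_m$ and $R_{m+1}$ by a staircase. The bad set then consists of the old bad sets, spread over neighborhoods of the heights $m$, and of new slabs where the staircase climbs. Three successive maps remove them, and we must make sure that a later map does not push points back into a set that an earlier one has cleared. The parameter $\lambda$ lets us switch an old map on and off as $t$ varies.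

Let $H$ be infinite-dimensional such that $E_d:=H\times\mathbb R^d$ has $C^k$ p.o.u. Put $E_i=H\times\mathbb R^i$ and $V_i=\{0\}\times\mathbb R^i\subset E_i$ for $0\le i\le d$. All $E_i$ are infinite-dimensional with $C^k$ p.o.u. by (P1). We use two facts on covers of a Banach space $X$.

**(C1)** *If $\omega:X\to(0,\infty)$ is continuous, there is an open cover $\mathcal U$ such that $\|x-x'\|<\omega(x)$ for all $\mathcal U$-close $x,x'$.* Take the sets $B(a,\omega(a)/4)\cap\{\omega>\omega(a)/2\}$: two points in one of them have distance less than $\omega(a)/2<\omega(x)$.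

**(C2)** *Let $(G_i)$ be a locally finite open family and $C_i\subset\operatorname{int}C_i'$, $C_i'\subset G_i$, with $C_i,C_i'$ closed. There is an open cover $\mathcal U$ such that if $x,x'$ are $\mathcal U$-close and $x\in C_i$, then $x'\in C_i'$, for all $i$.* Each point $x_0$ has an open neighborhood which, for each $i$, lies in $\operatorname{int}C_i'$ or in $X\setminus C_i$: start from a neighborhood that meets only finitely many $G_i$; for all other $i$ it misses $C_i$; for these finitely many $i$ intersect it with $\operatorname{int}C_i'$ if $x_0\in C_i$ and with $X\setminus C_i$ otherwise. These neighborhoods form $\mathcal U$.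

Finitely many open covers have a common open refinement. Note also that closeness is symmetric in $x$ and $x'$.

**Proposition 8.** For every open cover $\mathcal W$ of $E_d$ there are a $C^k$ map $R:E_d\to E_d$, sets $B\subset N\subset E_d$ with $B$ closed and $N$ open, and a $C^k$ map $\mathbb R\times E_d\to E_d$, $(\lambda,x)\mapsto D_\lambda(x)$, such that

- (i) $R$ and all $D_\lambda$ are $\mathcal W$-fine;
- (ii) $R'(x)|_{V_d}=0$ for $x\notin B$;
- (iii) $D_\lambda=\mathrm{id}$ for $\lambda\le0$, $D_\lambda=D_1$ for $\lambda\ge1$, all $D_\lambda'(x)$ are isomorphisms, and $D_1(E_d)\cap N=\emptyset$.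

*Proof.* We use induction on $d$. For $d=0$ we have $V_0=\{0\}$; take $R=D_\lambda=\mathrm{id}$ and $B=N=\emptyset$. Let $d\ge1$ and $Y=E_{d-1}$, so $E_d=Y\times\mathbb R$ and $V_d=V_{d-1}\times\mathbb R$.

**Step 0: straightening.** We reduce to a cover with long vertical segments. The $\Theta$ of Lemma 6 changes only the last coordinate, so $\Theta'(x)V_d=V_d$. Hence, if the assertion holds for $\Theta(\mathcal W)$, conjugating $R$ and $D_\lambda$ by $\Theta$ and replacing $B,N$ by $\Theta^{-1}(B),\Theta^{-1}(N)$ gives it for $\mathcal W$; for (ii) note that $(\Theta^{-1}R\,\Theta)'(x)=(\Theta^{-1})'\,R'(\Theta(x))\,\Theta'(x)$ kills $V_d$ when $\Theta(x)\notin B$. So assume that every segment $\{y\}\times[\alpha,\alpha+3]$ lies in a member of $\mathcal W$, let $\sigma_m$ be as in Lemma 6, and put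
$$d_m=\tfrac1{16}\min(\sigma_{m-1},\sigma_m,\sigma_{m+1}),$$
a $1$-Lipschitz function with values in $(0,1]$.

**Step 1: pieces for the jumps.** We choose slabs with several layers of room around them. Apply Lemma 5 with $\delta_m=d_m$ to get $G_{m,j}$. Let $(\hat\kappa_{m,j})_j$ be $C^k$ partitions of unity on $Y$ with $C^0_{m,j}:=\operatorname{supp}\hat\kappa_{m,j}\subset G_{m,j}$. By normality choose closed sets with
$$C^i_{m,j}\subset\operatorname{int}C^{i+1}_{m,j}\quad(0\le i\le3),\qquad C^4_{m,j}\subset G_{m,j}.$$
Let $D^{\rm ju}_\lambda$ be the maps of Lemma 5 for the sets $C^4_{m,j}$.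

**Step 2: the maps of the previous stage.** We apply the induction hypothesis at each height $m$, for covers fine enough to respect the layers. By (C1) and (C2) choose for each $m$ an open cover $\mathcal U_m$ of $Y$ such that $\mathcal U_m$-close $y,y'$ satisfy $\|y-y'\|<d_m(y)$ and, for $l\in\{m-1,m\}$, all $j$ and $0\le i\le3$,
$$y\in C^i_{l,j}\ \Longrightarrow\ y'\in C^{i+1}_{l,j}.\tag{6}$$
For even $m$ apply the proposition for $d-1$ to $\mathcal U_m$, obtaining $(R_m,B_m,N_m,D_{m,\lambda})$, and choose an open $N_m'$ with $B_m\subset N_m'\subset\overline{N_m'}\subset N_m$. For odd $m$ apply it to a common refinement of $\mathcal U_m$ and of the two open covers $\{N_{m\pm1},\,Y\setminus\overline{N'_{m\pm1}}\}$, obtaining $(R_m,B_m,N_m,D_{m,\lambda})$, and put $N_m'=N_m$. In all cases $B_m\subset N_m'$.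

**Step 3: the map $R$ and the sets $B,N$.** We interpolate by a staircase. With $\theta_j$ as in Section 4, for $t\in[m,m+1]$ let
$$s=\sum_j\hat\kappa_{m,j}(R_m(y))\,\theta_j(t-m),\qquad R(y,t)=\big((1-s)R_m(y)+s\,R_{m+1}(y),\ m+s\big).$$
If $\hat\kappa_{m,j}(R_m(y))\ne0$, then $R_m(y)\in C^0_{m,j}$, and $R_m$ is $\mathcal U_m$-fine, so $y\in C^1_{m,j}$ by (6). Thus $\hat\kappa_{m,j}\circ R_m$ vanishes off $C^1_{m,j}\subset G_{m,j}$, and the sum is locally finite. For fixed $m$ the functions $\hat\kappa_{m,j}\circ R_m$ sum to $1$, so $s=0$ for $t\le m+\frac38$ and $s=1$ for $t\ge m+\frac58$. Hence $R=(R_m,m)$ near the height $m$ from both sides, and $R$ is well defined and $C^k$. Both $\|R_m(y)-y\|<d_m(y)$ and $\|R_{m+1}(y)-y\|<d_{m+1}(y)$ are less than $\sigma_m(y)/16$, and so is the displacement of any convex combination. Since $m+s\in[m,m+1]$, Lemma 6 shows that $R$ is $\mathcal W$-fine. Put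
$$B=\bigcup_mB_m\times[m-\tfrac58,m+\tfrac58]\ \cup\ \bigcup_{m,j}C^1_{m,j}\times(m+J_j),$$
$$N=\bigcup_mN_m'\times(m-\tfrac34,m+\tfrac34)\ \cup\ \bigcup_{m,j}\operatorname{int}C^2_{m,j}\times(m+\operatorname{int}J_j^+).$$
$B$ is closed, as a union of locally finite families of closed sets; $N$ is open; and $B\subset N$.

**Step 4: property (ii).** We check that $R'(y,t)$ kills $V_{d-1}\times\mathbb R$ off $B$. Let $(y,t)\notin B$, $t\in[m,m+1]$. If $\partial_ts\ne0$, then for some $j$ we have $t\in m+J_j$ and $\hat\kappa_{m,j}(R_m(y))\ne0$, so $y\in C^1_{m,j}$ and $(y,t)\in B$, which is impossible. So $\partial_ts=0$ and $\partial_tR=0$. Let $v\in V_{d-1}$.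

- If $t\le m+\frac38$, then $R(\cdot,t)=(R_m,m)$ and $y\notin B_m$, so the derivative along $v$ is $(R_m'(y)v,0)=0$.
- If $t\ge m+\frac58$, then $R(\cdot,t)=(R_{m+1},m+1)$ and $y\notin B_{m+1}$, so again it is $0$.
- If $m+\frac38<t<m+\frac58$, then $t$ is within $\frac58$ of both $m$ and $m+1$, so $y\notin B_m\cup B_{m+1}$. Hence $R_m'(y)v=R_{m+1}'(y)v=0$ and $(\hat\kappa_{m,j}\circ R_m)'(y)v=0$ for all $j$. So $s$ has derivative $0$ along $v$, and $R'(y,t)(v,0)=0$.

**Step 5: the maps $D_\lambda$.** We compose three removals: jumps, even heights, odd heights. Let $\chi:\mathbb R\to[0,1]$ be $C^\infty$, $1$ on $[-\frac34,\frac34]$, with support in $(-\frac78,\frac78)$. Let $\ell:\mathbb R\to[0,1]$ be $C^\infty$, $0$ on $(-\infty,0]$ and $1$ on $[1,\infty)$. Put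
$$D^{\rm ev}_\lambda(y,t)=\big(D_{m,\ell(\lambda)\chi(t-m)}(y),\,t\big)\qquad\text{if }|t-m|\le1,\ m\text{ even},$$
and define $D^{\rm od}_\lambda$ likewise with $m$ odd. Since $D_{m,0}=\mathrm{id}$ and $\chi(t-m)=0$ for $|t-m|\ge\frac78$, these maps are the identity near the common boundaries of the strips, so they are well defined and $C^k$. Their derivatives are triangular, with diagonal blocks $D_{m,\cdot}'(y)$ and $1$, hence isomorphisms. Let
$$D_\lambda=D^{\rm od}_\lambda\circ D^{\rm ev}_\lambda\circ D^{\rm ju}_\lambda .$$
Then $D_\lambda=\mathrm{id}$ for $\lambda\le0$, $D_\lambda=D_1$ for $\lambda\ge1$, and all $D_\lambda'(x)$ are isomorphisms.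

**Step 6: fineness of $D_\lambda$.** Let $x=(y,t)$ with $t\in[m,m+1]$. The first map keeps the height in $[m,m+1]$ and moves $y$ by less than $d_m(y)\le\sigma_m(y)/16$. The other two keep the height fixed. At a height in $[m,m+1]$, where they are not the identity they use an index at distance less than $\frac78$, hence $m$ or $m+1$, and since $d_m,d_{m+1}\le\sigma_m/16$ they move the $Y$-coordinate by less than $\frac1{16}\sigma_m$ at the current point. As $\sigma_m$ is $1$-Lipschitz, its value grows by a factor of at most $\frac{17}{16}$ in each move, so the total movement of $y$ is less than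
$$\tfrac1{16}\Big(1+\tfrac{17}{16}+\big(\tfrac{17}{16}\big)^2\Big)\sigma_m(y)=\Big(\big(\tfrac{17}{16}\big)^3-1\Big)\sigma_m(y)<\sigma_m(y).$$
By Lemma 6, $D_\lambda$ is $\mathcal W$-fine.

**Step 7: $D_1$ avoids $N$.** We check that no later map spoils what an earlier one achieved. Let $x_1=D^{\rm ju}_1(x)=(y_1,t)$, $x_2=D^{\rm ev}_1(x_1)=(y_2,t)$, $x_3=D^{\rm od}_1(x_2)=(y_3,t)$, and suppose $x_3\in N$.

- Suppose $y_3\in C^2_{m,j}$ and $t\in m+J_j^+$. Then $m+\frac38<t<m+\frac58$, so the indices used by $D^{\rm ev}$ and $D^{\rm od}$ are $m$ and $m+1$, in some order. By (6), both $\mathcal U_m$ (with $l=m$) and $\mathcal U_{m+1}$ (with $l=m$) control the sets $C^i_{m,j}$. So fineness gives first $y_2\in C^3_{m,j}$ and then $y_1\in C^4_{m,j}$. Hence $x_1\in C^4_{m,j}\times(m+J_j^+)$, contradicting Lemma 5(c).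
- Suppose $y_3\in N_m'$, $|t-m|<\frac34$, $m$ odd. Then $\chi(t-m)=1$ and $y_3=D_{m,1}(y_2)\notin N_m=N_m'$, a contradiction.
- Suppose $y_3\in N_m'$, $|t-m|<\frac34$, $m$ even. Then $y_2=D_{m,1}(y_1)\notin N_m$. Either $y_3=y_2$, which gives $y_2\in N_m'\subset N_m$, a contradiction. Or $y_3$ is the image of $y_2$ under a map of odd index $m\pm1$, so $y_2,y_3$ are close for the cover $\{N_m,\,Y\setminus\overline{N_m'}\}$. As $y_3\in N_m'$ is not in the second set, both points are in $N_m$, again a contradiction.

So $D_1(E_d)\cap N=\emptyset$. $\square$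

*Proof that 1 implies 2 in Theorem B.* **Step 1: the maps.** Let $d$, $f$ and $\varepsilon$ be given. Splitting off $d$ coordinates as in Section 9, write $E=H\times\mathbb R^d=E_d$ up to an equivalent norm, with $H$ a closed subspace of codimension $d$, hence infinite-dimensional. Take $\mathcal V$ with property (1), $\omega$ from (P5) for $\mathcal V$, and by (C1) a cover $\mathcal W$ whose close points satisfy $\|x-x'\|<\omega(x)/4$. Apply Proposition 8 to $\mathcal W$. Put $A=R\circ D_1$, and let $\eta=(\eta_1,\dots,\eta_d)$ be the $\mathbb R^d$-component of $D_1$.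

**Step 2: $A$ is $\mathcal V$-fine.** As $\omega$ is $1$-Lipschitz, $\omega(D_1(x))\le\frac54\omega(x)$, so
$$\|A(x)-x\|<\tfrac14\omega(x)+\tfrac14\cdot\tfrac54\,\omega(x)<\omega(x),$$
and (P5) applies.

**Step 3: directions.** For $v\in\mathbb R^d$ let $u=D_1'(x)^{-1}(0,v)$. As $D_1(x)\notin N\supset B$, we have $A'(x)u=R'(D_1(x))(0,v)=0$ by (ii), and $\eta'(x)u=v$.

**Step 4: the approximation.** Take $\tilde f,\tilde\varepsilon$ from (P4) with $|\tilde f-f|\le\varepsilon/8$ and $0<\tilde\varepsilon\le\varepsilon/8$, and let
$$g=\tilde f\circ A+\frac{\tilde\varepsilon\circ A}{\pi\sqrt d}\,(\arctan\eta_1,\dots,\arctan\eta_d).$$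
The vector $(\arctan\eta_i)_i$ has Euclidean norm at most $\sqrt d\,\pi/2$, so the second term is at most $\frac12\tilde\varepsilon(A(x))\le\frac1{16}\varepsilon(A(x))$, and the estimate in the proof of Proposition 2 gives $|g-f|\le\varepsilon$. With $u$ from Step 3,
$$g'(x)u=\frac{\tilde\varepsilon(A(x))}{\pi\sqrt d}\Big(\frac{v_i}{1+\eta_i(x)^2}\Big)_{i\le d}.$$
Since $v\in\mathbb R^d$ is arbitrary, $g'(x)$ is onto. $\blacksquare$
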